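# Morava $K$-theory of real Grassmannians

Everything is at the prime $2$, and $F=\mathbb F_2$. For $n\ge1$ let $K(n)$ be the $n$-th Morava $K$-theory, with $K(n)^*=\mathbb F_2[v_n^{\pm1}]$, $|v_n|=2(2^n-1)$. This ring is a graded field, so $K(n)^*(X)$ is a free $K(n)^*$-module of finite rank for every finite complex $X$. For $n=0$ put $K(0)^*(X)=H^*(X;\mathbb Q)$. Set
$$k_n(X)=\dim_{K(n)^*}K(n)^*(X),\qquad N=2^{n+1}.$$
How large is $k_n$ of the Grassmannian $\mathrm{Gr}_d(\mathbb R^m)$ of $d$-planes in $\mathbb R^m$? A conjecture in "Applications of Chromatic Fixed Point Theory" gives a formula for all $n\ge0$ and $1\le d\le m$. These notes prove it. The case $d=1$ can be done at once and already shows the two sides of the argument.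

## 1. Real projective spaces

We use the following textbook facts, for $n\ge1$ and finite complexes $X$.

1. $K(n)$ is an associative ring spectrum with a ring map from $MU$, and the Künneth isomorphism $K(n)^*(X\times Y)\cong K(n)^*(X)\otimes_{K(n)^*}K(n)^*(Y)$ holds.
2. The Atiyah–Hirzebruch spectral sequence (AHSS) $E_2=H^*(X;F)\otimes K(n)^*\Rightarrow K(n)^*(X)$ is natural. Since $K(n)^*$ is concentrated in degrees divisible by $2(2^n-1)$, the first differential that can be nonzero is $d_{N-1}$. It equals $v_nQ_n$ (Yagita, *On the Steenrod algebra of Morava K-theory*, J. London Math. Soc. 1980).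
3. $Q_n$ is the Milnor operation of degree $N-1$ on mod $2$ cohomology, with $Q_0=Sq^1$. It is a natural derivation, and $Q_nx=x^N$ when $|x|=1$. For example, $Q_nx^k=k\,x^{k+N-1}$ on $H^*(\mathbb{RP}^\infty;F)=F[x]$.
4. Complex line bundles have Euler classes and Gysin sequences. We have $K(n)^*(\mathbb{CP}^{k-1})=K(n)^*[u]/(u^k)$ and $K(n)^*(BS)=K(n)^*[[u]]$ for $S$ the circle, and the square of the universal line bundle has Euler class $[2](u)=v_nu^{2^n}$.

**Proposition 1.** Let $m\ge1$. If $m\le N$, then $k_n(\mathbb{RP}^{m-1})=m$. If $m>N$, then $k_n(\mathbb{RP}^{m-1})$ is $N$ for $m$ even and $N-1$ for $m$ odd.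

*Proof.* For $n=0$ we have $N=2$, and $H^*(\mathbb{RP}^{m-1};\mathbb Q)$ has rank $1$ for $m$ odd and $2$ for $m$ even. Let $n\ge1$.

*The case $m\le N$.* The unit is a permanent cycle. A differential on a class of degree $i\ge1$ lands in degree $\ge i+N-1>m-1$, where there is nothing. So the AHSS collapses.

*Upper bound for $m>N$.* By fact 2, $k_n$ is at most the dimension of the $Q_n$-homology of $F[x]/(x^m)$. Here $Q_nx^k=0$ for $k$ even, and for $k$ odd $Q_nx^k=x^{k+N-1}$, an even power. The even powers that survive are $x^0,x^2,\dots,x^{N-2}$, which are $N/2$ classes. The odd powers that survive have $m-N+1\le k\le m-1$. Among these $N-1$ consecutive integers, $N/2$ are odd if $m$ is even and $N/2-1$ if $m$ is odd. The totals are $N$ and $N-1$.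

*Lower bound for $m>N$.* If $m=2k$, then $\mathbb{RP}^{2k-1}$ is the circle bundle of the square of the tautological line bundle over $\mathbb{CP}^{k-1}$. Its Euler class is $v_nu^{2^n}$ in $K(n)^*[u]/(u^k)$ with $k\ge2^n$, and the kernel and the cokernel of multiplication by it both have dimension $2^n$. The Gysin sequence gives $k_n=2\cdot2^n=N$. If $m=2k+1$, then $2k\ge N$ and $\mathbb{RP}^{2k}/\mathbb{RP}^{2k-1}=S^{2k}$. The image of $K(n)^*(\mathbb{RP}^{2k})\to K(n)^*(\mathbb{RP}^{2k-1})$ is the kernel of a map to $\widetilde K(n)^{*+1}(S^{2k})$, which has rank $1$, so $k_n(\mathbb{RP}^{2k})\ge N-1$. $\square$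

The answer can be read as a count of fixed points. For $m>N$ write $m=N+2\ell-\delta$ with $\delta\in\{0,1\}$ and let a circle act on $\mathbb R^m=\mathbb R^{N-\delta}\oplus\mathbb C^\ell$, trivially on $\mathbb R^{N-\delta}$ and by rotations on $\mathbb C^\ell$. A real line in $\mathbb R^m$ is invariant only if it lies in $\mathbb R^{N-\delta}$. So the fixed set in $\mathbb{RP}^{m-1}$ is $\mathbb{RP}^{N-\delta-1}$, which has $k_n=N-\delta=k_n(\mathbb{RP}^{m-1})$.

## 2. The generating function, and what changes for $d\ge2$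

**Theorem A.** For all $n\ge0$ and all $1\le d\le m$,
$$k_n(\mathrm{Gr}_d(\mathbb{R}^m)) = \begin{cases} \binom{m}{d} & d \leq m \leq 2^{n+1} \\ \sum_{i=0}^{\frac{d-1}{2}} \binom{2^{n+1}}{d-2i} \binom{\ell}{i} & d \text{ odd}, m = 2^{n+1} + 2\ell \\ \sum_{i=0}^{\frac{d-1}{2}} \binom{2^{n+1}-1}{d-2i} \binom{\ell}{i} & d \text{ odd}, m = 2^{n+1} + 2\ell - 1 \\ \binom{\ell}{\frac{d}{2}} + \sum_{i=0}^{\frac{d-2}{2}} \binom{2^{n+1}}{d-2i} \binom{\ell}{i} & d \text{ even}, m = 2^{n+1} + 2\ell \\ \binom{\ell}{\frac{d}{2}} + \sum_{i=0}^{\frac{d-2}{2}} \binom{2^{n+1}-1}{d-2i} \binom{\ell}{i} & d \text{ even}, m = 2^{n+1} + 2\ell - 1, \end{cases}$$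
where $\ell\ge0$ in the cases $m=2^{n+1}+2\ell$ and $\ell\ge1$ in the cases $m=2^{n+1}+2\ell-1$.

Since $\binom N0=\binom{N-1}0=1$, the separate term for $d$ even is the term $i=d/2$ of the same sum. So the last four cases say that for $m=N+2\ell-\delta$, $\delta\in\{0,1\}$, $\ell\ge\delta$,
$$k_n(\mathrm{Gr}_d(\mathbb R^m))=[t^d]\,(1+t)^{N-\delta}(1+t^2)^{\ell}.$$
A factor $1+t$ is a fixed coordinate direction that $V$ uses or not. A factor $1+t^2$ is a rotated plane that $V$ contains or not.

**Theorem B.** For all $n\ge0$ and $1\le d\le m$, $\dim H(H^*(\mathrm{Gr}_d(\mathbb R^m);F);Q_n)=k_n(\mathrm{Gr}_d(\mathbb R^m))$. Hence for $n\ge1$ the AHSS for $K(n)^*$ collapses after $d_{2^{n+1}-1}$. If $m=N+2\ell-\delta$ and a circle $S$ acts on $\mathbb R^{N-\delta}\oplus\mathbb C^\ell$, trivially on the first summand and with weights $1,\dots,\ell$ on $\mathbb C^\ell$, then $K(n)^*(\mathrm{Gr}_d(\mathbb R^m)_{hS})$ is free over $K(n)^*(BS)$.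

The algebra behind these theorems has its own statement, which is not needed for A or B.

**Theorem C.** Let $k$ be a field of characteristic $2$, $f\in k[y]$ monic of degree $h$, $g\in k[y]$, $s=\deg\gcd(f,g)$, $\delta\in\{0,1\}$, $1\le d\le 2h+\delta$. Let $G$ be the universal $k$-algebra of factorizations $x^\delta f(x^2)=W\overline W$ with $W$ monic of degree $d$, with the derivation $D$ determined by $DW\equiv x^{2\delta}g(x^2)W'(x)\bmod W$. Then $D^2=0$ and $\dim_kH(G,D)=[t^d](1+t)^{2s+\delta}(1+t^2)^{h-s}$.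

For $d\ge2$ the lower bound by fixed points goes through (Section 3). What changes is the upper bound. For $d=1$ the powers of $x$ form a basis that $Q_n$ maps to basis elements or zero. For $d\ge2$ the cohomology ring has relations that mix monomials, as a small case shows.

Take $n=0$ and $\mathrm{Gr}_2(\mathbb R^4)$. The ring is $F[w_1,w_2]$ modulo $\overline w_3=w_1^3$ and $\overline w_4=w_1^4+w_1^2w_2+w_2^2$, so $w_1^3=0$, $w_1^2w_2=w_2^2$, and a basis is $1;\,w_1;\,w_1^2,w_2;\,w_1w_2;\,w_2^2$. Now $Sq^1w_1=w_1^2$, $Sq^1w_2=w_1w_2$, $Sq^1(w_1w_2)=w_1^2w_2+w_1^2w_2=0$. The homology is spanned by $1$ and $w_2^2$, so it has dimension $2=[t^2](1+t)^2(1+t^2)$.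

## 3. Collapse for $m\le2^{n+1}$, and circle actions

**Proposition 2.** If $1\le d\le m\le N$, then $k_n(\mathrm{Gr}_d(\mathbb R^m))=\binom md$.

*Proof.* For $n=0$ the spaces are points and $\mathrm{Gr}_1(\mathbb R^2)=S^1$. Let $n\ge1$. By Proposition 1 and Künneth, $k_n((\mathbb{RP}^{m-1})^d)=m^d=\dim H^*((\mathbb{RP}^{m-1})^d;F)$, so the AHSS of $(\mathbb{RP}^{m-1})^d$ collapses.

Let $Fl$ be the manifold of $d$-tuples of pairwise orthogonal lines in $\mathbb R^m$. It is an iterated projective bundle, so $H^*(Fl;F)$ is generated by the degree-one classes of the $d$ lines. Hence $Fl\to(\mathbb{RP}^{m-1})^d$ is surjective on $H^*$, every element of $E_2(Fl)$ is the image of a permanent cycle, and the AHSS of $Fl$ collapses.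

The map $Fl\to\mathrm{Gr}_d(\mathbb R^m)$ is the flag bundle of the tautological bundle, so it is injective on $H^*$. If $d_r(x)=w\ne0$ were a first nonzero differential for $\mathrm{Gr}_d(\mathbb R^m)$, then in $E_r(Fl)=E_2(Fl)$ the image of $x$ would have nonzero differential, namely the image of $w$. This contradicts the collapse for $Fl$. $\square$

**Proposition 3.** Let a circle $S$ act smoothly on a closed manifold $X$. Then $k_n(X)\ge k_n(X^S)$, with equality if and only if $K(n)^*(X_{hS})$ is free over $K(n)^*(BS)$.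

*Proof.* By Illman, $X$ is a finite $S$-CW complex. Put $K_S(X)=K(n)^*(X_{hS})$ and $\Lambda=K(n)^*(BS)$. The space $X_{hS}$ is the union of the finite complexes $X\times_SS^{2k+1}$. For $n\ge1$ there are no $\lim^1$-terms, because each $K(n)^i$ of a finite complex is a finite group.

**Step 1: the ring $\Lambda$.** The purpose is to know all finitely generated graded modules. For $n=0$, $\Lambda=\mathbb Q[u]$. For $n\ge1$, $\Lambda=K(n)^*[[u]]$; it is commutative, being topologically generated over $v_n^{\pm1}$ by the image of the commutative ring $MU^*(BS)$. It acts on $K_S(X)$ by left multiplication. Each nonzero homogeneous element of $\Lambda$ is a homogeneous unit times a power of $u$, so $\Lambda$ is a graded discrete valuation ring, and a finitely generated graded $\Lambda$-module is a direct sum of shifted copies of $\Lambda$ and of modules $\Lambda/u^a$.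

**Step 2: localization.** The purpose is to compute the rank of $K_S(X)$. For $C_r\subsetneq S$, $(S/C_r)_{hS}=BC_r$ is the circle bundle over $BS$ with Euler class $[r](u)$. For $n\ge1$, $[2](u)=v_nu^{2^n}$, and $[b](u)$ is a unit times $u$ for $b$ odd. So $[r](u)$ is a unit times a power of $u$, it acts injectively, and $K_S(S/C_r)=\Lambda/[r](u)$. For $n=0$ it is $\mathbb Q$ with $u=0$. In both cases $K_S(S/C_r)$ is finitely generated and $u$ is nilpotent on it. By induction over cells, $K_S(X)$ is finitely generated and $K_S(X,X^S)$ is $u$-power torsion, since the relative cells have orbit types $S/C_r$. So $K_S(X)[u^{-1}]\cong K_S(X^S)[u^{-1}]$. Since $K_S(X^S)=K(n)^*(X^S\times BS)$ is free of rank $r:=k_n(X^S)$, we get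
$$K_S(X)\cong(\text{free of rank }r)\oplus(\tau\text{ cyclic torsion modules}).$$

**Step 3: return to $X$.** The map $X\to X_{hS}$ is a circle bundle with Euler class $u$. Taking the Thom isomorphism by left multiplication with the Thom class, the Gysin sequence involves left multiplication by $u$, and so
$$k_n(X)=\dim\operatorname{coker}(u)+\dim\ker(u)=(r+\tau)+\tau.$$
Hence $k_n(X)\ge r$, with equality exactly when $\tau=0$. $\square$

**The lower bound.** Let $m=N+2\ell-\delta$ and let $S$ act as in Theorem B. The weights $1,\dots,\ell$ give pairwise non-isomorphic real irreducible representations $\mathbb C_w$, so an invariant $V$ is $V_0\oplus\bigoplus_{w\in A}\mathbb C_w$ with $V_0\subset\mathbb R^{N-\delta}$ and $A\subset\{1,\dots,\ell\}$. The fixed set is $\coprod_A\mathrm{Gr}_{d-2|A|}(\mathbb R^{N-\delta})$. By Propositions 2 and 3 (with $\mathrm{Gr}_0$ a point),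
$$k_n(\mathrm{Gr}_d(\mathbb R^m))\ \ge\ \sum_i\binom{\ell}{i}\binom{N-\delta}{d-2i}=[t^d](1+t)^{N-\delta}(1+t^2)^\ell.\tag{1}$$

## 4. $Q_n$ on an algebra of factorizations

For $n\ge1$ fact 2 of Section 1 bounds $k_n(X)$ by the rank of $E_N$. For $n=0$ the Bockstein spectral sequence has first differential $Q_0=Sq^1$ and $E_\infty$ of dimension $k_0(X)$. So for finite $X$
$$k_n(X)\le\dim H(H^*(X;F);Q_n).\tag{2}$$
It remains to show, for $m=N+2\ell-\delta$ with $\ell\ge1$ (these are all $m>N$) and $1\le d\le m$, that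
$$\dim H(H^*(\mathrm{Gr}_d(\mathbb R^m);F);Q_n)\le[t^d](1+t)^{N-\delta}(1+t^2)^\ell.\tag{3}$$
Put
$$s=2^n-\delta,\qquad h=s+\ell,\qquad\text{so that } m=2h+\delta,\quad N-\delta=2s+\delta,\quad s<h.$$

**Definition.** Let $A$ be a commutative $F$-algebra and $\Phi\in A[x]$ monic. The *algebra of factorizations* $G_d(\Phi)$ is the $A$-algebra with a universal factorization $\Phi=W\overline W$, $W$ monic of degree $d$. Concretely, let $R_d=F[x_1,\dots,x_d]^{\Sigma_d}=F[w_1,\dots,w_d]=H^*(BO(d);F)$ and $W=\prod(x+x_i)=\sum w_ix^{d-i}$. Then $G_d(\Phi)$ is $A\otimes R_d$ modulo the coefficients of the remainder $\rho$ of $\Phi$ modulo $W$. It is $A$ for $d=0$ and $0$ for $d>\deg\Phi$.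

*Examples.* For $d=1$, $W=x+v$ and $G_1(\Phi)=A[v]/(\Phi(v))$. By Borel, $G_d(x^m)=H^*(\mathrm{Gr}_d(\mathbb R^m);F)$ when $A=F$, with $W=\sum w_i(V)x^{d-i}$ and $\overline W$ the same for $V^\perp$.

A derivation applied to a polynomial in $x$ acts on its coefficients; a prime denotes $d/dx$.

**Lemma 4.** Let $\theta\in A[x]$ be a polynomial in $x^2$ such that $\Phi$ divides $\theta\Phi'$. There is exactly one $A$-linear derivation $D$ of $G_d(\Phi)$ such that $DW$ is the remainder of $\theta W'$ modulo $W$. It satisfies $D^2=0$ and kills the coefficients of $W(x)^2$.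

*Proof.* Uniqueness holds because the coefficients of $W$ generate. On $A\otimes F[x_1,\dots,x_d]$ let $D=\sum_i\theta(x_i)\,\partial/\partial x_i$. It commutes with permutations, so it acts on $A\otimes R_d$. It kills each $x_i^2$, hence each $\theta(x_i)$. In characteristic $2$ the square of a derivation is a derivation, and $D^2x_i=D\theta(x_i)=0$, so $D^2=0$. Also
$$DW=\sum_i\theta(x_i)\frac{W}{x+x_i}\equiv\sum_i\theta(x)\frac{W}{x+x_i}=\theta W'\pmod W,$$
because $x+x_i$ divides $\theta(x)-\theta(x_i)$; and $\deg DW<d$.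

It remains to see that $D$ preserves the ideal $I$ generated by the coefficients of $\rho$. Write $\Phi=W\overline W+\rho$. Applying $D$ and using $D\Phi=0$ gives $D\rho\equiv DW\cdot\overline W\equiv\theta W'\overline W\pmod W$. Differentiating in $x$ gives $W'\overline W\equiv\Phi'+\rho'\pmod W$. So $D\rho\equiv\theta\Phi'+\theta\rho'$. By hypothesis $\theta\Phi'=\psi\Phi\equiv\psi\rho\pmod W$ for some $\psi\in A[x]$. Thus $D\rho$, of degree $<d$, is the remainder modulo the monic $W$ of a polynomial with coefficients in $I$, and its coefficients lie in $I$. Finally, the coefficients of $W(x)^2=\prod(x^2+x_i^2)$ are polynomials in the $x_i^2$. $\square$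

The hypothesis holds for $\Phi=f(x^2)$ with any $\theta$ (as $\Phi'=0$), and for $\Phi=xf(x^2)$ when $x^2\mid\theta$ (as $\theta\Phi'=(\theta/x)\Phi$). We often use the following.

**Comparison principle.** Let $\psi:G_d(\Phi)\to B$ be a map of $A$-algebras and $D_B$ an $A$-linear derivation of $B$ with $D_B(\psi W)\equiv\theta\cdot(\psi W)'$ modulo $\psi W$. Then $\psi D=D_B\psi$: both are $\psi$-derivations, and they agree on the coefficients of $W$, since $\psi W$ is monic of degree $d$ and both sides are the remainder of the same polynomial.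

**The universal family.** Let $|x|=1$, $y=x^2$, and
$$\mathcal C=F[c_1,\dots,c_h,g_0,\dots,g_{h-1}],\quad f=y^h+c_1y^{h-1}+\dots+c_h,\quad g=\sum_{k<h}g_ky^k,$$
with $|c_i|=2i$, $|g_k|=2(h-k)>0$. Let $G^\delta_d=G_d(x^\delta f(x^2))$ over $\mathcal C$, and let $D^{[\varepsilon]}$ be the derivation for $\theta=x^{2\varepsilon}g(x^2)$. By Lemma 4 we have $D^{[0]}$ and $D^{[1]}$ on $G^0_d$, and $D^{[1]}$ on $G^1_d$. The degree of $D^{[\varepsilon]}$ is $2h+2\varepsilon-1$, which is odd. We write $[g]$ for $\otimes F[g_0,\dots,g_{h-1}]$ and put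
$$\mathcal M=H(G^\delta_d,D^{[\delta]}),$$
a finitely generated graded $\mathcal C$-module.

**Lemma 5.** For $0\le d\le m=2h+\delta$, $G^\delta_d$ is a free $\mathcal C$-module of rank $\binom md$. Omitting the $g_k$, it is $H^*_{U(h)}(\mathrm{Gr}_d(\mathbb R^\delta\oplus\mathbb C^h);F)$, where $\mathrm{Gr}_d$ is the Grassmannian of *real* $d$-planes. At the point $f=y^h$, $g=y^s$ the fibre of $(G^\delta_d,D^{[\delta]})$ is $(H^*(\mathrm{Gr}_d(\mathbb R^m);F),Q_n)$.

*Proof.* Over the Borel construction, $V\oplus V^\perp$ is the sum of a trivial $\mathbb R^\delta$ and the universal complex bundle. The polynomials $\sum w_i x^{\mathrm{rank}-i}$ are multiplicative, and that of the universal complex bundle is $f(x^2)$ with $c_i$ the mod $2$ Chern classes. So $W\mapsto\sum w_i(V)x^{d-i}$ defines a map of $F[c]$-algebras from $G_d^\delta$ (without $g$) to the equivariant cohomology. By Leray–Hirsch the target is free over $F[c]=H^*(BU(h))$ of rank $\binom md$ with a basis of polynomials in the $w_i(V)$; so the map is surjective.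 Modulo $(c)$ the source is $G_d(x^m)=H^*(\mathrm{Gr}_d(\mathbb R^m))$, of dimension $\binom md$, so by graded Nakayama the source is generated by $\binom md$ elements. A surjection from a module with $r$ generators onto a free module of rank $r$ is an isomorphism, because the composite from the free module on the generators is a surjective map between free modules of rank $r$, hence bijective.

At $f=y^h$, $g=y^s$ we have $\theta=x^{2\delta+2s}=x^N$. So $D=\sum x_i^N\partial_i$ on $R_d\subset F[x_1,\dots,x_d]$, which is $Q_n$ on $H^*(BO(d))$ by the splitting principle, and $H^*(BO(d))\to H^*(\mathrm{Gr}_d(\mathbb R^m))$ is surjective and commutes with $Q_n$. $\square$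

## 5. Distinct roots, and the direction of semicontinuity

A factorization problem is easy when the polynomial splits into coprime pieces. So a sensible first attempt is to pull the roots of $x^m$ apart.

**Lemma 6.** Let $k$ be an algebraically closed field of characteristic $2$, $f\in k[y]$ monic of degree $h$ with $h$ distinct roots, all nonzero if $\delta=1$, and let $g\in k[y]$ vanish at exactly $s$ of them. Then for $\theta=x^{2\delta}g(x^2)$ and $\Phi=x^\delta f(x^2)$
$$\dim_kH(G_d(\Phi),D)=[t^d](1+t)^{2s+\delta}(1+t^2)^{h-s}.$$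

*Proof.* $\Phi$ is the product of the pairwise comaximal polynomials $\Phi_u=x^2+u$, $u$ a root of $f$, and, if $\delta=1$, $\Phi_0=x$.

**Step 1: $G_d(\Phi)$ splits.** Index these factors by $i$. Let $B$ be a $k$-algebra and $W$ a monic divisor of $\Phi$ over $B$. Then $B[x]/(W)$ is the product of the algebras $B[x]/(W,\Phi_i)$, which are projective over $B$, locally on the base of constant ranks $d_i$. Let $W_i$ be the characteristic polynomial of $x$ on the $i$-th one. By Cayley–Hamilton, $1,\dots,x^{d_i-1}$ generate it, hence they are a basis and it equals $B[x]/(W_i)$. So $W_i\mid\Phi_i$, and $W=\prod W_i$, both being the characteristic polynomial of $x$ on $B[x]/(W)$. Conversely, if $W=\prod W_i$ with $W_i$ a monic divisor of $\Phi_i$, then $W_j$ is a unit modulo $\Phi_i$ for $j\ne i$, so $B[x]/(W,\Phi_i)=B[x]/(W_i)$ and $W_i$ is determined. Hence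
$$G_d(\Phi)=\bigoplus_{\sum d_i=d}\ \bigotimes_iG_{d_i}(\Phi_i).$$

**Step 2: $D$ splits.** $D$ preserves the summands since it kills idempotents: $D(e)=D(e^2)=2eD(e)=0$. On $G_{d_i}(\Phi_i)$ let $D_i$ be the derivation of Lemma 4 for the same $\theta$; it exists because $\Phi_u'=0$ and, if $\delta=1$, $x\mid\theta$. Then $D'=\sum D_i$ satisfies $D'W=\sum_iD_iW_i\prod_{j\ne i}W_j\equiv\theta\sum_iW_i'\prod_{j\ne i}W_j=\theta W'$ modulo $W$. The coefficients of $W$ generate each summand, so $D'=D$ there.

**Step 3: one factor at a time.** By Künneth over $k$ (no signs occur in characteristic $2$) the generating function of $\dim H$ in $t$ is the product of those of the factors. The factor $x$ gives $1+t$. The factor $x^2+u$ gives $k$ for $d_i=0$ and for $d_i=2$. For $d_i=1$ it gives $k[v]/(v^2+u)$ with $Dv=\theta(v)=u^\delta g(u)$, whose homology has dimension $2$ if $g(u)=0$ and $0$ otherwise. So a common root gives $1+2t+t^2=(1+t)^2$ and any other root gives $1+t^2$. $\square$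

These are the right numbers, for $s$ common roots out of $h$. Now let the roots come together at $0$. At this point the attempt stops. For a family of square-zero matrices of constant size, $\dim H=\mathrm{size}-2\,\mathrm{rank}$, and the rank can only drop at special points. So homology can only grow, and we obtain "$\ge$" for the special fibre, a bound in the direction that (1) already has. Nothing in the argument excludes a jump.

**The whole base for $d=1$.** Take $\delta=0$, $d=1$. With $B=\mathcal C[y]/(f)$ we have $G^0_1=\mathcal C[v]/(f(v^2))=B\oplus Bv$, $y=v^2$, and $D(b_0+b_1v)=b_1g$. The ring $B$ is a polynomial ring (eliminate $c_h$), so $g\ne0$ is not a zero divisor, and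
$$\mathcal M=\mathcal C[y]/(f,g),$$
all in even degree. In the fibre over a point $(f_0,g_0)$ with $\gamma=\gcd(f_0,g_0)$ of degree $s$, the homology is $\kappa[y]/(\gamma)$ plus the annihilator of $g_0$ in $\kappa[y]/(f_0)$, of total dimension $2s$. The extra $s$ is visible in $\mathcal M$: since $f,g$ is a regular sequence on $\mathcal C[y]$, $\mathrm{Tor}^{\mathcal C}(\mathcal M,\kappa)$ is the Koszul homology of $(f_0,g_0)$ on $\kappa[y]$, which has dimension $s$ in degree $0$ and $s$ in degree $1$.

The idea is to do this for every $d$: find $\mathcal M$ as a module over the *whole* base $\mathcal C$, and bound the homology of a fibre from *above* by $\mathrm{Tor}$. Over the whole base the homology is even, which makes Hilbert series additive, and the $\mathrm{Tor}$ will turn out to depend only on the gcd.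

## 6. Homology of a fibre is bounded by Tor

**Lemma 7.** Let $(G,D)$ be a finitely generated free module with $D^2=0$ over a regular local ring $\Lambda$ of characteristic $2$ with residue field $\kappa$. Then $\dim_\kappa H(G\otimes\kappa)\le\sum_i\dim\mathrm{Tor}_i^\Lambda(H(G),\kappa)$.

*Proof.* Let $Z=\ker D$, $B=\operatorname{im}D$, $H=Z/B$.

**Step 1: lift $D$ to a resolution.** Take finite free resolutions $P^B$, and $P^H$ minimal. The horseshoe lemma for $0\to B\to Z\to H\to0$ and $0\to Z\to G\to B\to0$ gives resolutions $P^Z$, $P^G$ and degreewise split exact sequences $0\to P^B\to P^Z\to P^H\to0$ and $0\to P^Z\to P^G\to P^B\to0$. The composite $\tilde D:P^G\to P^B\to P^Z\to P^G$ is a chain map lifting $D$, and $\tilde D^2=0$ because $P^Z\to P^G\to P^B$ is zero. Let $\mathbb T=\bigoplus_iP^G_i\otimes\kappa$ with differential $\partial+\tilde D$. Its square is $\partial\tilde D+\tilde D\partial=2\partial\tilde D=0$.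

**Step 2: $H(\mathbb T)\cong H(G\otimes\kappa)$.** The augmentation $\epsilon:\mathbb T\to G\otimes\kappa$ (zero on $P^G_i\otimes\kappa$ for $i>0$) is a surjective map of differential modules: on $P_0^G$ because $\tilde D$ lifts $D$, on $P_1^G$ because $\epsilon\partial=0$. As $G$ is free, $\cdots\to P^G_1\otimes\kappa\to P_0^G\otimes\kappa\to G\otimes\kappa\to0$ is exact, so $\mathbb A=\ker\epsilon$ is $\partial$-acyclic. Let $x\in\mathbb A$ with $(\partial+\tilde D)x=0$, and let $x_a$ be its component of lowest resolution degree. Since $\tilde D$ preserves and $\partial$ lowers this degree by one, $\partial x_a=0$. So $x_a=\partial w$ with $w\in\mathbb A_{a+1}$, and $x-(\partial+\tilde D)w$ has components only in degrees $\ge a+1$. The length is finite, so iterating shows that $x$ is a boundary. Hence $H(\mathbb A)=0$.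

**Step 3: count.** Filter $\mathbb T$ by $\bigoplus_{i\le r}P^G_i\otimes\kappa$. The graded pieces are $(P_r^G\otimes\kappa,\tilde D)$. By the split sequences the kernel of $\tilde D$ is $P^Z_r\otimes\kappa$ and the image is $P^B_r\otimes\kappa$, so the homology is $P^H_r\otimes\kappa$, of dimension $\dim\mathrm{Tor}_r(H,\kappa)$ by minimality. The homology of a finitely filtered differential module has dimension at most the sum over the graded pieces. $\square$

## 7. Real subspaces of $\mathbb C^h$ and their complex parts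

To compute $\mathcal M$ we filter $G^\delta_d$ so that the graded pieces are simple. The filtration comes from the dimension of $V\cap iV$ for real $V\subset\mathbb C^h$.

**Notation.** For $p\ge0$ let $y_i=x_i^2$, $S_p=F[y_1,\dots,y_p]^{\Sigma_p}\subset R_p$, $W_p=\prod_{i\le p}(x+x_i)$, $C_p(y)=\prod_{i\le p}(y+y_i)$; so $W_p(x)^2=C_p(x^2)$. On $R_p[g]$ let $D^{[\varepsilon]}=\sum_iy_i^\varepsilon g(y_i)\partial/\partial x_i$. As in Lemma 4 it is $S_p[g]$-linear, has square zero, and $D^{[\varepsilon]}W_p\equiv\theta W_p'\bmod W_p$. Let $\mathsf U_j=H^*(BU(j);F)=F[u_1,\dots,u_j]^{\Sigma_j}$. For $d=2j+p$ with $j,p\ge0$ and $k'=h-j-p\ge0$ put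
$$T_j=R_p\otimes\mathsf U_j\otimes\mathsf U_{k'},\qquad \chi=\prod_{a\le j}(y+u_a),\quad\overline\chi=\prod_{b\le k'}(y+\bar u_b),\qquad e_j=\prod_{a,b}(u_a+\bar u_b)\ne0,$$
where $\bar u_b$ are the roots for $\mathsf U_{k'}$. The ring $T_j$ is a domain. Define
$$\rho_j:G^0_d\to T_j[g],\quad W\mapsto W_p(x)\chi(x^2),\quad\overline W\mapsto W_p(x)\overline\chi(x^2),\quad f\mapsto C_p\chi\overline\chi.$$
Let $D^{[0]},D^{[1]}$ act on $T_j[g]$ through $R_p[g]$; they are linear over $S_p\otimes\mathsf U_j\otimes\mathsf U_{k'}$, hence over $\mathcal C$. Since $(W_p\chi(x^2))'=W_p'\chi(x^2)$, we have $D(W_p\chi(x^2))=(DW_p)\chi(x^2)\equiv\theta\cdot(W_p\chi(x^2))'$ modulo $W_p\chi(x^2)$, so by the comparison principle $\rho_j$ commutes with $D^{[0]}$ and $D^{[1]}$.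

*Example.* For $h=d=2$ there are two strata: $j=0$, $p=2$ (planes with $V\cap iV=0$) and $j=1$, $p=0$ (complex lines). Over $F[c_1,c_2]$ the rings $T_0=R_2$ and $T_1=F[u_1,\bar u_1]$ have ranks $4$ and $2$, and $4+2=6=\binom42$.

**Lemma 8.** Let $\mathcal F_j=\bigcap_{j'<j}\ker\rho_{j'}\subset G^0_d$. Then $\rho_j(\mathcal F_j)=e_jT_j[g]$ and $\bigcap_j\ker\rho_j=0$.

*Proof.* Drop $[g]$. Let $X=\mathrm{Gr}_d(\mathbb C^h)$ (real $d$-planes), $L=V\cap iV$, $X_{\le j}=\{V:\dim_{\mathbb C}L\le j\}$, an open set, and $X_j=X_{\le j}\smallsetminus X_{\le j-1}$, which is closed in $X_{\le j}$. Since $V+iV$ has complex dimension $j+p$ with $p=d-2j$ on $X_j$, this stratum is nonempty exactly when $p\ge0$ and $j+p\le h$.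

**Step 1: $X_j$ is a closed submanifold of $X_{\le j}$.** Let $Z_j=\{(L,V):L\subset V,\ L\text{ complex},\ \dim_{\mathbb C}L=j\}$, a compact manifold. Over $X_{\le j}$ the space $L$ must be $V\cap iV$, so this part of $Z_j$ maps properly and bijectively onto $X_j$. A tangent vector is a pair $\lambda\in\mathrm{Hom}_{\mathbb C}(L,\mathbb C^h/L)$, $\nu\in\mathrm{Hom}_{\mathbb R}(V,\mathbb C^h/V)$ with $\nu|_L=\lambda\bmod V$. If $\nu=0$, then $\lambda(L)$ is a complex subspace of $V/L$, which is totally real, so $\lambda=0$. A proper injective immersion is a closed embedding.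

**Step 2: the normal bundle.** By Step 1 it is $\mathrm{Hom}_{\mathbb R}(L,\mathbb C^h/V)/\mathrm{Hom}_{\mathbb C}(L,\mathbb C^h/L)$. Write $V=L\oplus V'$ orthogonally and $E'=\mathbb C^h/(V+iV)$, of complex dimension $k'$. Then $(V+iV)/L\cong V'\otimes\mathbb C$, and
$$\mathrm{Hom}_{\mathbb C}(L,V'\otimes\mathbb C)\to\mathrm{Hom}_{\mathbb R}(L,(V+iV)/V)=\mathrm{Hom}_{\mathbb R}(L,iV')$$
is an isomorphism, because a complex functional is determined by its imaginary part, which is an arbitrary real functional. Dividing out these isomorphic subbundles, the normal bundle is $\mathrm{Hom}_{\mathbb R}(L,E')/\mathrm{Hom}_{\mathbb C}(L,E')$, the bundle of antilinear maps $L\to E'$. It is complex of rank $jk'$, with mod $2$ Euler class $\prod(u_a+\bar u_b)=e_j$.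

**Step 3: $H^*_{U(h)}(X_j)=T_j$.** Let $E=L^\perp\supset V'$. A real orthonormal basis of $V'$ gives an injective complex-linear $T:\mathbb C^p\to E$ with $T^*T=1+i\Omega$, $\Omega$ real skew; it is unique up to $O(p)$. Put
$$T_t=T(T^*T)^{-1/2}\bigl(1+i(1-t)\Omega\bigr)^{1/2},\qquad 1+i(1-t)\Omega=(1-t)T^*T+t>0.$$
Then $T_t^*T_t=1+i(1-t)\Omega$, so $T_t(\mathbb R^p)$ is again totally real with an orthonormal basis. Also $T_0=T$, $T_1$ is an isometry, isometries are fixed throughout, and the path is equivariant for $U(E)\times O(p)$. So $X_j$ retracts equivariantly onto $U(h)/(U(j)\times O(p)\times U(k'))$, and $H^*_{U(h)}(X_j)=T_j$. Since $V=L\oplus V'$, restriction from $X$ to $X_j$ sends $W$ to $W_p(x)\chi(x^2)$; at an isometric $T$ the space $V^\perp$ is $iV'\oplus E'$, which gives $\overline W\mapsto W_p(x)\overline\chi(x^2)$. So the restriction is $\rho_j$.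

**Step 4: Gysin sequences.** In
$$H^{*-2jk'}_{U(h)}(X_j)\to H^*_{U(h)}(X_{\le j})\to H^*_{U(h)}(X_{\le j-1})$$
the first map followed by restriction to $X_j$ is multiplication by $e_j\ne0$ in the domain $T_j$. So it is injective for every $j$, and all these sequences are short exact. In particular $H^*_{U(h)}(X)\to H^*_{U(h)}(X_{\le j})$ is surjective for all $j$.

**Step 5: conclusion.** By induction on $j$, $H^*_{U(h)}(X_{\le j})\to\prod_{i\le j}H^*_{U(h)}(X_i)$ is injective: if $x$ maps to $0$, then $x$ vanishes on $X_{\le j-1}$, so it is the push-forward of some $t\in T_j$, and $0=x|_{X_j}=e_jt$ gives $t=0$. For the largest $j$ this says $\bigcap\ker\rho_j=0$. It also shows that $\mathcal F_j$ is the set of classes vanishing on $X_{\le j-1}$. By surjectivity its image in $H^*_{U(h)}(X_{\le j})$ is the whole kernel of restriction to $X_{\le j-1}$, that is, the push-forward of $T_j$. Restricting to $X_j$ gives $\rho_j(\mathcal F_j)=e_jT_j$. $\square$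

So $G^0_d$ is filtered by the submodules $\mathcal F_j$, stable under $D^{[0]}$ and $D^{[1]}$, with $\mathcal F_j/\mathcal F_{j+1}\cong e_jT_j[g]$. The next lemma reduces $\delta=1$ to $\delta=0$.

**Lemma 9.** Let $d\ge1$. There is a short exact sequence of differential modules for $D^{[1]}$
$$0\to w_dG^0_d\to G^1_d\xrightarrow{\ \alpha\ }G^0_{d-1}\to0,\qquad\alpha(W)=xW_{(1)},$$
where $W_{(1)}$ is universal for $G^0_{d-1}$, and $\ker\alpha$ is identified with $w_dG_d^0$ by $\beta:G^1_d\to G^0_d$, $W\mapsto W$. The module $w_dG^0_d$ is filtered by the $D^{[1]}$-stable submodules $w_d\mathcal F_j$, with graded pieces $e_j\chi(0)\,(w_pR_p[g])\otimes\mathsf U_j\otimes\mathsf U_{k'}$.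

*Proof.* $\mathrm{Gr}_d(\mathbb C^h)\subset\mathrm{Gr}_d(\mathbb R\oplus\mathbb C^h)$ is a closed submanifold with normal bundle $\mathrm{Hom}(V,\mathbb R)\cong V$. A $V$ in the complement is determined by $V_1=V\cap\mathbb C^h$, of dimension $d-1$, and the graph of a map $\mathbb R\to\mathbb C^h/V_1$. So the complement is a vector bundle over $\mathrm{Gr}_{d-1}(\mathbb C^h)$ with zero section $V_1\mapsto\mathbb R\oplus V_1$. Hence the restrictions to the complement and to the submanifold are $\alpha$ and $\beta$. In the Gysin sequence the push-forward from the submanifold followed by $\beta$ is multiplication by $w_d$ on $G^0_d$. This is injective: $\rho_j(w_d)=w_p\chi(0)\ne0$ in the domain $T_j[g]$, and $\prod_j\rho_j$ is injective. So the Gysin sequence is short exact, $\ker\alpha$ is the image of the push-forward, and $\beta$ maps it isomorphically to $w_dG^0_d$. (For $d=2h+1$ the submanifold is empty and $G^0_d=0$.)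

For $\beta$, compatibility with $D^{[1]}$ is clear from the comparison principle. For $\alpha$, with $\theta=x^2g(x^2)$,
$$\theta\cdot(xW_{(1)})'=xg(x^2)\cdot xW_{(1)}+x\cdot\theta W_{(1)}'\equiv x\,(\theta W_{(1)}'\bmod W_{(1)})=D(xW_{(1)})\pmod{xW_{(1)}}.$$
So $w_dG_d^0=\beta(\ker\alpha)$ is $D^{[1]}$-stable. As the $\rho_{j'}(w_d)$ are nonzero in domains, $w_d\mathcal F_j=w_dG^0_d\cap\mathcal F_j$, which is stable, and $w_d\mathcal F_j/w_d\mathcal F_{j+1}\cong\rho_j(w_d\mathcal F_j)=w_p\chi(0)e_jT_j[g]$. $\square$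

## 8. Symmetric polynomials and a Koszul complex

Hilbert series are in $z$, with degree $2i$ counted by $z^i$. Put $\eta_r(z)=\prod_{i=1}^r(1-z^i)^{-1}$, $\eta_r=0$ for $r<0$, and
$$\pi^\delta_P=z^{P(P-1)/2+\delta P}\,\eta_P(z)\,\eta_{h-P}(z),\qquad\pi^\delta_P=0\text{ for }P<0.$$

Two textbook facts are used. First, if $\omega$ is an element of a free module $A$ of rank $p$ over $B$ whose coordinates form a regular sequence, the complex $(\bigwedge A,\omega\wedge)$ has homology only in exterior degree $p$, equal to $B/(\text{coordinates})$ on the generator of $\bigwedge^pA$. Second (*Schubert basis*), $F[u_1,\dots,u_{a+b}]^{\Sigma_a\times\Sigma_b}$ is free over $F[u_1,\dots,u_{a+b}]^{\Sigma_{a+b}}$ on the Schur polynomials $s_\lambda(u_1,\dots,u_a)$, $\lambda\subset a\times b$ (at most $a$ parts, each at most $b$), and $\sum_\lambda q^{|\lambda|}=\binom{a+b}{a}_q$.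

**Lemma 10.** Let $0\le p\le h$. The following homologies are concentrated in even degrees, with the stated Hilbert series:

(a) $H(R_p[g],D^{[0]})$: $\ \sum_{i\ge0}\eta_i(z^2)\,\pi^0_{p-2i}$;

(b) $H(R_p[g],D^{[1]})$: $\ \sum_{i\ge0,\,2i\le p}\eta_i(z^2)\,(\pi^1_{p-2i}+\pi^1_{p-2i-1})$;

(c) $H(w_pR_p[g],D^{[1]})$: $\ \sum_{i\ge0}z^{2i}\eta_i(z^2)\,\pi^1_{p-2i}$.

*Proof.* Write $y^\delta g=\sum_l\tilde g_ly^l$, where $\delta$ is the superscript of $D$.

**Step 1: remove pairs of equal even exponents.** Let $m_\mu$ be the monomial symmetric function of a multiset $\mu$ of $p$ exponents. Then $Dm_\mu$ is a combination of $m_{\mu'}$ with $\mu'=\mu-\{k\}+\{k'\}$, $k$ odd, $k'=k-1+2l$ even; and $\mu'$ determines $k$, $k'$ and $l$. Fix a monomial $x^b$ of type $\mu'$. The terms of $Dm_\mu$ contributing to $x^b$ correspond to the positions $i$ with $b_i=k'$. So the coefficient of $m_{\mu'}$ is $\tilde g_l$ times the multiplicity of $k'$ in $\mu'$, which is one more than its multiplicity in $\mu$: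
$$Dm_\mu=\sum_{k\in\mu\text{ odd (distinct values)}}\ \sum_{l:\ \mathrm{mult}_\mu(k-1+2l)\text{ even}}\tilde g_l\,m_{\mu-k+(k-1+2l)}.$$
(For $p=2$, $\delta=0$: $D(x_1+x_2)=g(y_1)+g(y_2)=\sum_{l\ge1}g_l(y_1^l+y_2^l)$; the term $l=0$ is absent since $0$ has multiplicity $1$ in $\{1,0\}$.)

Put $\nu_r=\lfloor\mathrm{mult}_\mu(2r)/2\rfloor$. An even multiplicity that is increased by one does not change $\nu$, so $D$ preserves $\nu$ and $R_p[g]$ splits according to $\nu$. The formula involves only parities of multiplicities of even exponents. Hence deleting the doubled even exponents identifies the $\nu$-summand with $L_{p-2i}$, $i=\sum\nu_r$, shifted by degree $4\sum r\nu_r$, where $L_p\subset R_p[g]$ is the $F[g]$-span of the $m_\mu$ with distinct even exponents. Summing $z^{2\sum r\nu_r}$ over $\nu$ with $\sum\nu_r=i$ gives $\eta_i(z^2)$. For $w_pR_p[g]$ all exponents are $\ge1$; $D^{[1]}$ preserves this since $\tilde g_0=0$. There $r\ge1$, giving $z^{2i}\eta_i(z^2)$ and the module $L'_p$ (even exponents distinct and $\ge2$).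

**Step 2: $L_p$ is a Koszul complex.** Write $\varphi=\sum_S\varphi_S(y)x^S$, $S\subset\{1,\dots,p\}$, $x^S=\prod_{i\in S}x_i$. If $\mu$ has distinct even exponents $2r_1,\dots,2r_b$ and odd exponents $2a+1$, $a\in\mathfrak a$, then
$$m_\mu=\sum_{|S|=p-b}x^S\,m_{\mathfrak a}(y_S)\det(y_i^{r_j})_{i\in S^c},$$
since permanents are determinants in characteristic $2$. The alternants $\det(y_i^{r_j})$ span $\Delta_b$ times the symmetric polynomials, $\Delta_b$ being the Vandermonde determinant in $y_1,\dots,y_b$. So, by symmetry of $\varphi$,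
$$L_p=\bigoplus_b\Delta_b\,F[y_1,\dots,y_p]^{\Sigma_b\times\Sigma_{p-b}}[g],\qquad\varphi\mapsto(\varphi_S)_{S^c=\{1,\dots,b\}}.$$
Let $A_p=S_p[y]/C_p(y)$, free over $S_p$ on $1,\dots,y^{p-1}$. Since $C_p(y_i)=0$, there is a well-defined map
$$\textstyle\bigwedge^b_{S_p}A_p\to\Delta_bF[y_1,\dots,y_p]^{\Sigma_b\times\Sigma_{p-b}},\qquad a_1\wedge\dots\wedge a_b\mapsto\det(a_j(y_i))_{i,j\le b}.$$
It sends the basis $y^{k_1}\wedge\dots\wedge y^{k_b}$, $p>k_1>\dots>k_b\ge0$, to the $\Delta_bs_\lambda(y_1,\dots,y_b)$, $\lambda\subset b\times(p-b)$, so by the Schubert basis it is an isomorphism. For $Q=S'^c$ with $|Q|=b+1$,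
$$(D\varphi)_{S'}=\sum_{i\in Q}y_i^\delta g(y_i)\,\varphi_{S'\cup i}=\sum_{i\in Q}(y^\delta g)(y_i)\det(a_j(y_l))_{l\in Q\smallsetminus i},$$
which is the Laplace expansion along the first column of the determinant of $(y^\delta g,a_1,\dots,a_b)$ on $(y_l)_{l\in Q}$. So $D$ becomes $(y^\delta g)\wedge$. For $L'_p$ use $a_1\wedge\dots\wedge a_b\mapsto(y_1\cdots y_b)\det(a_j(y_i))$. Then $D^{[1]}$ becomes $g\wedge$, since $\sum_{i\in Q}y_ig(y_i)\prod_{l\in Q\smallsetminus i}y_l\det(\cdots)=\prod_{l\in Q}y_l\sum_ig(y_i)\det(\cdots)$.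

**Step 3: (a) and (c).** For $k<p$ the coefficient of $y^k$ in $g\bmod C_p$ is $g_k$ plus a polynomial in $S_p,g_p,\dots,g_{h-1}$. These form a regular sequence with quotient $S_p[g_p,\dots,g_{h-1}]$, of series $\eta_p\eta_{h-p}$. The generator in exterior degree $p$ is $\Delta_p$, of degree $p(p-1)$, for $L_p$, and $y_1\cdots y_p\Delta_p$, of degree $p(p+1)$, for $L'_p$. So $H(L_p,D^{[0]})$ has series $\pi^0_p$ and $H(L'_p,D^{[1]})$ has series $\pi^1_p$. Both are in even degree.

**Step 4: (b).** For $p\ge1$ the coefficients $\gamma'_k$, $k<p$, of $yg\bmod C_p$ are homogeneous of degree $2(h+1-k)>0$ in $S_p[g]$, a polynomial ring of dimension $p+h$. Their zero locus $\{C_p\mid yg\}$ is contained in $\{C_p\mid g\}\cup\{C_p=yC_{p-1},\ C_{p-1}\mid g\}$, of dimensions $p+(h-p)=h$ and $(p-1)+(h-p+1)=h$. So $p$ homogeneous elements cut the dimension by $p$, and they form a regular sequence. The homology $\Delta_pS_p[g]/(\gamma')$ is even, with series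
$$z^{p(p-1)/2}\eta_p\eta_h\prod_{k<p}(1-z^{h+1-k})=z^{p(p-1)/2}\eta_p\,\eta_{h+1-p}\,(1-z^{h+1}).$$
As $1-z^{h+1}=z^p(1-z^{h+1-p})+(1-z^p)$, this is $\pi^1_p+\pi^1_{p-1}$. For $p=0$ the homology is $F[g]$, of series $\eta_h=\pi^1_0$. Now apply Step 1. $\square$

## 9. The Hilbert series of $\mathcal M$

For integers $J,K$ let
$$\sigma(J,K)=\sum_{i\ge0}z^{(J-i)(K-i)}\,\eta_i(z^2)\,\eta_{J-i}(z)\,\eta_{K-i}(z),$$
which is $0$ if $J<0$ or $K<0$.

**Lemma 11.** For $J,K\ge0$, $\ \sigma(J,K)=\eta_{J+K}(z)\binom{J+K}{J}_{z^2}$.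

*Proof.* Let $A(T)=\sum_i\eta_i(z^2)T^i$ and $E(X,Y)=\sum_{b,c\ge0}z^{bc}\eta_b\eta_cX^bY^c$. Then $\Psi(X,Y):=\sum_{J,K\ge0}\sigma(J,K)X^JY^K=A(XY)E(X,Y)$.

**Step 1: a functional equation.** Since $(1-z^{2i})\eta_i(z^2)=\eta_{i-1}(z^2)$, $A(T)-A(z^2T)=TA(T)$, so $A(z^2T)=(1-T)A(T)$. In the same way
$$E(X,Y)-E(zX,Y)=XE(X,zY),\qquad E(X,Y)-E(X,zY)=YE(zX,Y).$$
Inserting the second in the first gives $(1-X)E(X,Y)=(1-XY)E(zX,Y)$, and by symmetry $(1-Y)E(X,Y)=(1-XY)E(X,zY)$. Using both, $(1-XY)(1-zXY)E(zX,zY)=(1-X)(1-Y)E(X,Y)$. Hence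
$$(1-zXY)\,\Psi(zX,zY)=(1-X)(1-Y)\,\Psi(X,Y).$$

**Step 2: a recursion.** Comparing coefficients of $X^JY^K$, with $r=J+K$,
$$(1-z^r)\sigma(J,K)=\sigma(J-1,K)+\sigma(J,K-1)-(1+z^{r-1})\sigma(J-1,K-1).$$
With $\sigma(0,0)=1$ this determines all $\sigma(J,K)$.

**Step 3: the right side satisfies it.** With $\langle r\rangle=\prod_{i\le r}(1-z^{2i})$ the right side of the lemma is $\tau(J,K)=\prod_{i\le J+K}(1+z^i)/(\langle J\rangle\langle K\rangle)$. Put $a=z^{2J}$, $b=z^{2K}$ and divide the recursion for $\tau$ by $\prod_{i\le r-1}(1+z^i)/(\langle J\rangle\langle K\rangle)$. It becomes $(1-z^r)(1+z^r)=(1-a)+(1-b)-(1-a)(1-b)$. Both sides are $1-ab$. $\square$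

Let $\mathcal P$ be the set of quadruples of nonnegative integers $(P,J,K,\varepsilon)$ with
$$\varepsilon\le\delta,\qquad P+J+K=h,\qquad\varepsilon+P+2J=d.$$
The pair $(P,\varepsilon)$ determines $J$ and $K$, and we often write $(P,\varepsilon)\in\mathcal P$.

**Proposition 12.** Let $1\le d\le2h+\delta$. Then $\mathcal M$ is concentrated in even degrees, and
$$\mathrm{Hilb}(\mathcal M)=\sum_{(P,\varepsilon)\in\mathcal P}\pi^\delta_P\;\eta_{J+K}(z)\binom{J+K}{J}_{z^2}.$$

*Proof.* **Step 1: series add.** The graded pieces of the filtrations of Section 7 are $R_p[g]$ or $w_pR_p[g]$ tensored with $D$-constants of even degree ($e_j$, $\chi(0)$, $\mathsf U_j$, $\mathsf U_{k'}$). By Lemma 10 their homology is even. Connecting maps have the odd degree of $D$, so they vanish; the total homology is even and Hilbert series add.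

**Step 2: $\delta=0$.** The series is $\sum_jz^{jk'}\eta_j\eta_{k'}\sum_i\eta_i(z^2)\pi^0_{p-2i}$ with $p=d-2j$, $k'=h-j-p$. To collect $\pi^0_P$, put $J=(d-P)/2$ and $K=h-P-J$. From $p=P+2i$ we get $j=J-i$ and $k'=K-i$. The coefficient is $\sigma(J,K)$. Apply Lemma 11; the sum over $P$ with $J$ integral and $J,K\ge0$ is the sum over $\mathcal P$.

**Step 3: $\delta=1$, $P\equiv d-1$ modulo $2$.** By Lemma 9 we add the contributions of $G^0_{d-1}$ and $w_dG^0_d$. Such $\pi^1_P$ occur only in the first terms of Lemma 10(b) for $G^0_{d-1}$. As in Step 2, with $J=(d-1-P)/2$ and $K=h-P-J$, the coefficient is $\sigma(J,K)$. These are the terms with $\varepsilon=1$.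

**Step 4: $\delta=1$, $P\equiv d$ modulo $2$.** Put $J=(d-P)/2$, $K=h-P-J$. From $w_dG^0_d$ and Lemma 10(c), with $j=J-i$, $k'=K-i$ and the factor $z^j$ of $\chi(0)$, we get $\sum_iz^{(J-i)(K-i)+J+i}\eta_i(z^2)\eta_{J-i}\eta_{K-i}$. Use $z^{J+i}=z^{2J}+z^{J+i}(1-z^{J-i})$, $(1-z^{J-i})\eta_{J-i}=\eta_{J-1-i}$ and $(J-i)(K-i)+J+i=(J-1-i)(K-i)+J+K$. The result is
$$z^{2J}\sigma(J,K)+z^{J+K}\sigma(J-1,K).$$
From the second terms of Lemma 10(b) for $G^0_{d-1}$ we have $p=P+1+2i$, $j=J-1-i$, $k'=h-j-p=K-i$, which gives $\sigma(J-1,K)$. If $K<0$ everything vanishes. If $J=K=0$ the total is $1$. If $r=J+K\ge1$ with $J,K\ge0$, Lemma 11 and $\eta_{r-1}=(1-z^r)\eta_r$ give the total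
$$\eta_r\Bigl(z^{2J}\tbinom rJ_{z^2}+(1-z^{2r})\tbinom{r-1}{J-1}_{z^2}\Bigr)=\eta_r\tbinom rJ_{z^2},$$
by $(1-q^r)\binom{r-1}{J-1}_q=(1-q^J)\binom rJ_q$. These are the terms with $\varepsilon=0$. $\square$

## 10. Explicit cycles and the module structure of $\mathcal M$

The Hilbert series does not yet give $\mathcal M$ as a $\mathcal C$-module. We now map $\mathcal M$ to known modules, exhibit enough cycles, and let the Hilbert series force equality.

For $(P,\varepsilon)\in\mathcal P$ let $\chi,\overline\chi$ be the universal polynomials of $\mathsf U_J,\mathsf U_K$ and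
$$Y_P=F[y_1,\dots,y_P]\otimes F[g''_0,\dots,g''_{J+K-1}]\otimes\mathsf U_J\otimes\mathsf U_K,$$
a graded $\mathcal C$-algebra via $f\mapsto C_Pf''$, $f''=\chi\overline\chi$, and $g\mapsto C_Pg''$, $g''=\sum g''_ky^k$, $|g''_k|=2(J+K-k)$. Consider the $\mathcal C$-algebra map
$$G^\delta_d\to R_P[g]\otimes\mathsf U_J\otimes\mathsf U_K,\qquad W\mapsto x^\varepsilon W_P\,\chi(x^2),\quad\overline W\mapsto x^{\delta-\varepsilon}W_P\,\overline\chi(x^2).$$
It commutes with $D^{[\delta]}$: it is a map $\rho_J$ if $\delta=0$, such a map after $\beta$ if $\delta=1,\varepsilon=0$, and such a map after $\alpha$ if $\varepsilon=1$. Define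
$$r_{P,\varepsilon}:\mathcal M\to Y_P,\qquad[\varphi]\mapsto\bigl(\text{coefficient of }x^\emptyset\text{ in the image of }\varphi\bigr)\big|_{g=C_Pg''}.$$
It is well defined, since $(D\varphi)_\emptyset=\sum_iy_i^\delta g(y_i)\varphi_{\{i\}}$ and $g(y_i)=C_P(y_i)g''(y_i)=0$ after the substitution. It is $\mathcal C$-linear and preserves degree. Let $O_P=S_P[f'',g'']$ (adjoining a polynomial means adjoining its coefficients), a polynomial ring on the coefficients of $C_P,f'',g''$, and
$$\mathcal E_{P,\varepsilon}=(y_1\cdots y_P)^\delta\Delta_P\cdot S_P[g'',f'',\chi^2]\subset Y_P.$$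

*Example.* Let $d=\delta=1$. Then $G^1_1=\mathcal C[v]/(vf(v^2))$, $Dv=v^2g(v^2)$. The even part is $\mathcal C[y]/(yf)$ and the odd part is $v\,\mathcal C[y]/(f)$, on which $D$ is injective over the universal base, so $\mathcal M=\mathcal C[y]/(yf,yg)$. Here $\mathcal P$ consists of $(0,1)$ and $(1,0)$. The map $r_{0,1}$ is $y\mapsto0$, onto $\mathcal C=\mathcal E_{0,1}$. Its kernel is $y\,\mathcal C[y]/(yf,yg)\cong\mathcal C[y]/(f,g)$, which $r_{1,0}$ ($y\mapsto y_1$) maps onto $y_1O_1=\mathcal E_{1,0}$.

**Proposition 13.** Let $1\le d\le2h+\delta$. Then $\mathcal M$ has a finite filtration by $\mathcal C$-submodules with graded pieces $\mathcal E_{P,\varepsilon}$, $(P,\varepsilon)\in\mathcal P$, and $\mathcal E_{P,\varepsilon}$ is a direct sum of $\binom{J+K}{J}$ shifted copies of $O_P$.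

*Proof.* **Step 1: $\mathcal E_{P,\varepsilon}$ is free over $O_P$ of rank $\binom{J+K}J$, with Hilbert series $\pi^\delta_P\eta_{J+K}\binom{J+K}J_{z^2}$.** Write $s_\lambda=s_\lambda(u_1,\dots,u_J)$. By the Schubert basis $\mathsf U_J\otimes\mathsf U_K=\bigoplus_\lambda F[f'']s_\lambda$, $\lambda\subset J\times K$. The ring $F[\chi^2]$ is generated by the squares of the elementary symmetric polynomials in the $u_a$, so it is the ring of squares $\varphi^2$, $\varphi\in\mathsf U_J$. If $\varphi=\sum a_\lambda s_\lambda$ with $a_\lambda\in F[f'']$, then $\varphi^2=\sum a_\lambda^2s_\lambda^2$; and $s_\lambda^2\in F[\chi^2]$. So $F[f'',\chi^2]=\sum_\lambda F[f'']s_\lambda^2$.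

The $s_\lambda^2$ are independent over $F[f'']$. Indeed, let $u_1,\dots,u_{J+K}$ be all roots of $f''$. The $s_\lambda$ form a basis of a separable field extension of $F(f'')$ whose embeddings correspond to the subsets $A$ of size $J$ of the roots, so the matrix $(s_\lambda(u_A))_{\lambda,A}$ is invertible. The matrix of squares of its entries has determinant $(\det)^2\ne0$.

Thus $(y_1\cdots y_P)^\delta\Delta_Ps_\lambda^2$ is an $O_P$-basis of $\mathcal E_{P,\varepsilon}$. The series follows from $|\Delta_P|=P(P-1)$, $|y_1\cdots y_P|=2P$, $|s_\lambda^2|=4|\lambda|$ and $\mathrm{Hilb}(O_P)=\eta_P\eta_{J+K}\eta_{J+K}$.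

**Step 2: explicit cycles.** By Lemma 4 the image of $S_d$ in $G^\delta_d$ consists of cycles. For a multiset $\mu$ of $d$ nonnegative integers let $m_\mu\in S_d$ be the monomial symmetric function in $y_1,\dots,y_d$ and $p(\mu)$ the number of values of odd multiplicity in $\mu$. Since $W(x)^2\mapsto x^{2\varepsilon}C_P(x^2)\chi(x^2)^2$, $r_{P,\varepsilon}(m_\mu)$ is $m_\mu$ evaluated at $(y_1,\dots,y_P,0^{(\varepsilon)},u_1,u_1,\dots,u_J,u_J)$, with one entry $0$ if $\varepsilon=1$. Arrangements that give unequal exponents to some pair $u_a,u_a$ cancel in pairs (swap in the first such pair), and the entry $0$ must get exponent $0$. So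
$$r_{P,\varepsilon}(m_\mu)=\sum_{\mu=\{0\}^\varepsilon\sqcup\alpha\sqcup\nu\sqcup\nu,\ |\alpha|=P}m_\alpha(y_1,\dots,y_P)\,m_\nu(u_1^2,\dots,u_J^2).$$
In each term $\{0\}^\varepsilon\sqcup\alpha$, a multiset of size $P+\varepsilon$, has the same values of odd multiplicity as $\mu$. Hence $r_{P,\varepsilon}(m_\mu)=0$ if $p(\mu)>P+\varepsilon$. If $p(\mu)=P+\varepsilon$, then $\{0\}^\varepsilon\sqcup\alpha$ must be exactly the set of values of odd multiplicity.

**Step 3: the filtration.** Order $\mathcal P$ by increasing $P+\varepsilon$, and for equal $P+\varepsilon$ put $\varepsilon=1$ before $\varepsilon=0$. Let $\mathcal M_{(P,\varepsilon)}$ be the intersection of the kernels of all earlier maps $r$, a $\mathcal C$-submodule. We claim $r_{P,\varepsilon}(\mathcal M_{(P,\varepsilon)})\supseteq\mathcal E_{P,\varepsilon}$.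

Take $\mu=\{0\}^\varepsilon\sqcup\alpha\sqcup\nu\sqcup\nu$ with $\alpha$ consisting of $P$ distinct integers $\ge\delta$ and $\nu$ any multiset of size $J$. If $\varepsilon=1$, then $\delta=1$ and $0\notin\alpha$. So the set of values of odd multiplicity is $\{0\}^\varepsilon\sqcup\alpha$, and $p(\mu)=P+\varepsilon$. By Step 2, $m_\mu$ is killed by every $r_{P',\varepsilon'}$ with $P'+\varepsilon'<P+\varepsilon$. The only possible earlier map with equality is $r_{P-1,1}$ when $\varepsilon=0$, $\delta=1$, and it kills $m_\mu$ because $0$ is not a value of odd multiplicity. So $m_\mu\in\mathcal M_{(P,\varepsilon)}$, and $r_{P,\varepsilon}(m_\mu)=m_\alpha(y)m_\nu(u^2)$, since $\alpha$ and then $\nu$ are forced.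

The $m_\alpha=\det(y_i^{\alpha_j})$ span $(y_1\cdots y_P)^\delta\Delta_PS_P$, and the $m_\nu(u^2)$ span $F[\chi^2]$. By division by the monic $C_P$, the coefficients of $f''$ and $g''$ are polynomials in the coefficients of $C_P$ and those of $f$, respectively $g$. So the $\mathcal C$-span of these images is $\mathcal E_{P,\varepsilon}$.

**Step 4: the Hilbert series force equality.** By Step 3, $\mathrm{Hilb}(\mathcal M)\ge\sum_{\mathcal P}\mathrm{Hilb}(\mathcal E_{P,\varepsilon})$ coefficientwise. By Step 1 and Proposition 12 both sides are equal, with finite coefficients. So $r_{P,\varepsilon}(\mathcal M_{(P,\varepsilon)})=\mathcal E_{P,\varepsilon}$ for all $(P,\varepsilon)$, and the common kernel of all $r$'s is $0$. $\square$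

*Example.* For $\delta=0$, $d=2\le h$, $\mathcal P$ has two elements. For $P=0$ the piece $\mathcal E_{0,0}=\mathcal C[u^2]\subset\mathcal C[u]/(f(u))$ is free of rank $h$ over $\mathcal C$. For $P=2$ it is $\Delta_2O_2$, supported where $f$ and $g$ have a common factor of degree $2$. At points with $\gcd(f,g)=1$ only the first contributes, and $h=[t^2](1+t^2)^h$.

## 11. Tor at a point and the proofs of Theorems A and B

Let $(f_0,g_0)$ be a point of $\mathrm{Spec}\,\mathcal C$ that is rational over a field $\kappa$ of characteristic $2$. Extending scalars from $F$ to $\kappa$ is flat and keeps everything above, so we may take the residue field to be $\kappa$; we write $\mathcal C$, $O_P$ for the extended rings. Let $\gamma=\gcd(f_0,g_0)$ and $s=\deg\gamma$.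

**Lemma 14.** The total dimension of $\mathrm{Tor}^{\mathcal C}(O_P,\kappa)$ is $2^P\binom sP$.

*Proof.* **Step 1: a Koszul complex.** $O_P$ is the quotient of $S_P\otimes\mathcal C$ by the $2P$ coefficients of $f\bmod C_P$ and $g\bmod C_P$. For $k<P$ these have the form $c_{h-k}+\mathrm{pol}(S_P,c_1,\dots,c_{h-P})$ and $g_k+\mathrm{pol}(S_P,g_P,\dots,g_{h-1})$, so they form a regular sequence. As $S_P\otimes\mathcal C$ is free over $\mathcal C$, $\mathrm{Tor}^{\mathcal C}(O_P,\kappa)$ is the Koszul homology over $S_P\otimes\kappa$ of the $2P$ coordinates of $(f_0,g_0)\in A_P\oplus A_P$, with $A_P=(S_P\otimes\kappa)[y]/C_P$. This depends only on the orbit of the element under $S_P\otimes\kappa$-linear automorphisms.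

**Step 2: only the gcd matters.** Write $f_0=\gamma f_1$, $g_0=\gamma g_1$, $af_1+bg_1=1$. The matrix $\begin{pmatrix}a&b\\g_1&f_1\end{pmatrix}$ has determinant $af_1-bg_1=1$ in characteristic $2$, so it is an automorphism of $A_P^2$. It carries $(f_0,g_0)$ to $(\gamma,2\gamma f_1g_1)=(\gamma,0)$. So the Koszul homology is that of the $P$ coordinates of $\gamma\bmod C_P$, tensored with an exterior algebra of dimension $2^P$.

**Step 3: the coordinates of $\gamma$.** If $P>s$, one coordinate of $\gamma\bmod C_P=\gamma$ equals $1$ and the Koszul homology vanishes. If $P\le s$, then $(S_P\otimes\kappa)/(\gamma\bmod C_P)$ is the algebra of factorizations $\gamma=C_PC'$. It is a specialization of $\mathsf U_P\otimes\mathsf U_{s-P}$ over $\mathsf U_s$, so it has dimension $\binom sP$. Being finite-dimensional and defined by $P$ equations in a polynomial ring in $P$ variables, it is resolved by the Koszul complex. $\square$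

**The upper bound.** Apply Lemma 7 over the local ring of $\mathcal C$ at the point to $(G^\delta_d,D^{[\delta]})$, which is free by Lemma 5; its homology is the localization of $\mathcal M$. By Proposition 13, subadditivity of $\mathrm{Tor}$ along a filtration, and Lemma 14,
$$\begin{aligned}\dim H(G^\delta_d\otimes\kappa,D)&\le\sum_{(P,\varepsilon)\in\mathcal P}2^P\binom sP\binom{h-P}{J}\\&=[t^d](1+t)^\delta\sum_P\binom sP(2t)^P(1+t^2)^{h-P}=[t^d](1+t)^{2s+\delta}(1+t^2)^{h-s}.\end{aligned}\tag{4}$$
Here $J+K=h-P$, $d=\varepsilon+P+2J$, and the last step is $\sum_P\binom sP(2t)^P(1+t^2)^{s-P}=(1+2t+t^2)^s$.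

**Proof of Theorem A.** For $m\le N$ use Proposition 2. For $m=N+2\ell-\delta$ with $\ell\ge1$ apply (4) with $\kappa=F$ at $f_0=y^h$, $g_0=y^s$, $s=2^n-\delta$, $h=s+\ell$. The gcd is $y^s$. By Lemma 5 the fibre is $(H^*(\mathrm{Gr}_d(\mathbb R^m);F),Q_n)$, and since $2s+\delta=N-\delta$ and $h-s=\ell$, (4) is (3). With (1) and (2),
$$[t^d](1+t)^{N-\delta}(1+t^2)^\ell\le k_n(\mathrm{Gr}_d(\mathbb R^m))\le\dim H(H^*;Q_n)\le[t^d](1+t)^{N-\delta}(1+t^2)^\ell.$$
All are equalities. At $m=N$, where $\ell=0$, the formula $[t^d](1+t)^N$ agrees with $\binom md$. $\square$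

**Proof of Theorem B.** For $m>N$ the displayed equalities give $\dim H(H^*;Q_n)=k_n$. For $m\le N$, (2) and Proposition 2 give $\binom md=k_n\le\dim H(H^*;Q_n)\le\dim H^*=\binom md$. For $n\ge1$ the rank of $E_{2^{n+1}}$ over $K(n)^*$ is therefore that of $E_\infty$, so no later differential is nonzero. For $X=\mathrm{Gr}_d(\mathbb R^{N-\delta}\oplus\mathbb C^\ell)$, Theorem A and the computation of the fixed set in Section 3 give $k_n(X)=k_n(X^S)$, so $K(n)^*(X_{hS})$ is free over $K(n)^*(BS)$ by Proposition 3. $\square$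

## 12. Every fibre of the universal family: Theorem C

Let $k,f,g,s,\delta,d$ be as in Theorem C. By Lemma 4, $D$ exists, is unique, and $D^2=0$. If $h=0$, then $d=\delta=1$, $\Phi=x$, $G=k$, $D=0$ and both sides are $1$; so let $h\ge1$. Passing to an algebraic closure changes neither side, so let $k$ be algebraically closed. Changing $g$ by $af$, $a\in k[y]$, changes $DW$ by the remainder of $x^{2\delta}a(x^2)f(x^2)W'$, which is $0$ modulo $W$ because $W\mid x^\delta f(x^2)$; the gcd does not change. So we may assume $\deg g<h$.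

**Step 1: "$\le$".** Now $(G,D)$ is the fibre of $(G^\delta_d\otimes k,D^{[\delta]})$ at the point $(f,g)$, and the bound is (4).

**Step 2: "$\ge$".** This is where the direction of semicontinuity is the useful one. Write $f=\gamma f_1$, $g=\gamma g_1$ with $\gamma=\gcd(f,g)$ monic of degree $s$, and let $(\gamma,f_1,g_1)$ vary over the affine space of triples with $\gamma,f_1$ monic of degrees $s,h-s$ and $\deg g_1<h-s$. Over this space $G$ is free of rank $\binom{2h+\delta}d$ and $D$ is a matrix with polynomial entries. Its rank is lower semicontinuous, so $\dim H=\binom{2h+\delta}{d}-2\operatorname{rank}D$ at any point is at least its value on a nonempty open set.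

Take the open set where $\gamma f_1$ has $h$ distinct roots, all nonzero if $\delta=1$, and $\gcd(f_1,g_1)=1$. It is nonempty: choose distinct nonzero roots, and $g_1=1$ if $h>s$; if $h=s$, then $f_1=1$, $g_1=0$. On it, $g=\gamma g_1$ vanishes at exactly the $s$ roots of $\gamma$ among the roots of $f$. By Lemma 6, $\dim H=[t^d](1+t)^{2s+\delta}(1+t^2)^{h-s}$ there. $\square$
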